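# Twin-free graphs that are not distance antimagic

Throughout, graphs are finite and undirected, with no loops and no multiple edges. We write $[M]=\{1,\dots,M\}$, and $\ln$ is the natural logarithm. The symmetric difference of sets $A,B$ is $A\triangle B$.

## Neighbor sums, twins, and label ranges

Let $G=(V,E)$ be a graph of order $n$. For $v\in V$, the open neighborhood $N(v)$ is the set of vertices adjacent to $v$; it does not contain $v$.

**Definition (weight).** Let $f$ be a map from $V$ to the positive integers. The weight of $v$ under $f$ is the neighbor sum
$$w(v)=\sum_{u\in N(v)}f(u).$$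

*Example.* On the path $a-b-c-d$ put $f(a)=1$, $f(b)=2$, $f(c)=3$, $f(d)=4$. Then $w(a)=f(b)=2$, $w(b)=f(a)+f(c)=4$, $w(c)=f(b)+f(d)=6$, $w(d)=f(c)=3$. The label of $v$ itself plays no role in $w(v)$.

**Definition (distance antimagic).** A bijection $f:V\to[n]$ is a distance antimagic labeling if $w(x)\ne w(y)$ for any two distinct vertices $x,y$. The graph $G$ is distance antimagic if it has such a labeling.

*Example.* The path on four vertices is distance antimagic: the weights $2,4,6,3$ above are distinct.

**Definition (twin-free).** $G$ is twin-free if $N(u)\neq N(v)$ for any two distinct vertices $u,v$.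

*Example.* In the path $a-b-c$ we have $N(a)=N(c)=\{b\}$, so this path is not twin-free. The complete graph $K_n$ is twin-free, because $N(v)=V\setminus\{v\}$ determines $v$. The four-vertex path is twin-free: its neighborhoods are $\{b\},\{a,c\},\{b,d\},\{c\}$.

**Definition (the range $\mu$).** For a twin-free graph $G$, let $\mu(G)$ be the least $M$ such that some injection $f:V\to[M]$ has pairwise distinct weights. Let $\mu(n)$ be the maximum of $\mu(G)$ over all twin-free graphs $G$ of order $n$.

*Example, and why $\mu(G)$ exists.* Label the vertices $v_1,\dots,v_n$ by $f(v_i)=2^{i-1}$. Then $w(v)$ is the number whose binary digits describe the set $N(v)$, so distinct neighborhoods give distinct weights. Hence $\mu(G)\le 2^{n-1}$ for every twin-free $G$. The maximum $\mu(n)$ is taken over a nonempty set, because $K_n$ is twin-free.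

An injection from $V$ to $[M]$ requires $M\ge n$, and for $M=n$ it is a bijection. So $\mu(G)\ge n$ always, and $G$ is distance antimagic exactly when $\mu(G)=n$.

## Conjecture 3.1: is having no twins enough?

If $N(u)=N(v)$ for distinct $u,v$, then $w(u)=w(v)$ under every $f$, since the two sums are the same sum. So a distance antimagic graph must be twin-free. The question is whether this obvious obstruction is the only one. It is stated as Conjecture 3.1, and the source is "Distance Antimagic Graphs" (https://combinatorialpress.com/article/jcmcc/Volume%20084/vol-084-paper%206.pdf):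

> **Conjecture 3.1.** A graph $G$ is distance antimagic if and only if $N(u)\ne N(v)$ for any two distinct vertices $u,v$ in $V(G)$.

We are asked to prove or disprove it. We shall see that it is false for every order $n\ge 2^{17}$, even for connected bipartite graphs. We shall then measure how badly it fails: in the worst case, a twin-free graph of order $n$ needs a label range of size $n^{2-o(1)}$, and a range of size $n(n+1)/2$ always suffices.

## Complete graphs and short cycles by hand

*Complete graphs.* In $K_n$ with labels $1,\dots,n$ we have $w(v)=\frac{n(n+1)}2-f(v)$, so every bijection is a distance antimagic labeling.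

*The 4-cycle.* Opposite vertices have the same neighborhood, so $C_4$ is not twin-free and is not distance antimagic.

*The 5-cycle.* Label $1,2,3,4,5$ around the cycle. The weights, in the same order, are $5+2=7$, $1+3=4$, $2+4=6$, $3+5=8$, $4+1=5$: all distinct.

*The 6-cycle.* The cycle $v_1v_2\cdots v_6$ is twin-free. The labeling $f(v_i)=i$ fails: $w(v_1)=2+6=8$ and $w(v_4)=3+5=8$. But the weights of the even vertices are the pair sums of the odd labels, and conversely. So put $1,2,3$ on the odd vertices and $4,5,6$ on the even ones. The even vertices get the weights $3,4,5$ in some order, and the odd vertices get $9,10,11$. All are distinct, so $C_6$ is distance antimagic.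

These cases agree with the conjecture. The last one shows that a careless labeling can fail while a better one works, so to refute the conjecture we must defeat all labelings at once.

## Random labels with quadratic room

A sensible first try at proving the conjecture is to label at random and apply the union bound to the pairs $\{u,v\}$. The method proves the following.

**Theorem 1.** Every twin-free graph $G$ of order $n$ satisfies $\mu(G)\le\dfrac{n(n+1)}2$.

*Proof.* Let $M=\binom n2+n=\frac{n(n+1)}2$, and let $f:V\to[M]$ be a uniformly random injection. Fix distinct $u,v$. As $G$ is twin-free, we may choose $x\in N(u)\triangle N(v)$. Condition on the values of $f$ on $V\setminus\{x\}$. These occupy $n-1$ labels, and $f(x)$ is uniform on the remaining $M-n+1$. The label $f(x)$ occurs in exactly one of $w(u),w(v)$, so $w(u)-w(v)=\pm f(x)+c$, where the sign and $c$ are now fixed. Hence at most one value of $f(x)$ makes $w(u)=w(v)$, and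
$$\Pr\big(w(u)=w(v)\big)\le\frac1{M-n+1}=\frac{1}{\binom n2+1}.$$
Summing over the $\binom n2$ pairs, some coincidence occurs with probability at most $\binom n2\big/\big(\binom n2+1\big)<1$. So some injection into $[M]$ has pairwise distinct weights. $\blacksquare$

For the conjecture we need $M=n$, and here the argument stops: $M-n+1=1$. Once the other $n-1$ labels of a bijection are revealed, $f(x)$ is forced, no randomness is left, and the bound for each pair is the trivial bound $1$. The proof uses about $n^2/2$ labels because it has about $n^2/2$ pairs to separate. We shall see later that this loss is nearly unavoidable. First we turn to disproof.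

## Pigeonhole and balanced random graphs fall short

Take a bipartite graph with sides $S$ and $T$, $|S|=k$, $|T|=m$, $k+m=n$. The weights on $T$ are subset sums of the $k$ labels on $S$. We want to force two of these sums to be equal.

*Pigeonhole.* The sums lie in $\{0,1,\dots,kn\}$, which has $kn+1>m$ elements. So pigeonhole gives nothing, however small $k\ge1$ is. Moreover, making $T$ as crowded as possible does not help. Let $T$ consist of one vertex for each nonempty subset of $S$, so $n=k+2^k-1$. Put the labels $1,2,4,\dots,2^{k-1}$ on $S$; they are at most $n$. The weights on $T$ are then $1,2,\dots,2^k-1$, all distinct.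

*A balanced random bipartite graph.* Next, let the neighborhoods of the vertices of $T$ be random subsets of $S$. For a fixed labeling of $S$, the weights on $T$ are then independent and identically distributed, and $m$ such samples from a range of size $N$ are all distinct with probability at most
$$\exp\Big(-\frac{m(m-1)}{2N}\Big);$$
this is the birthday bound, Lemma 2 below. We then want to sum over all labelings. With $k=m=n/2$ and $N=kn+1$, the exponent is
$$\frac{\frac n2\left(\frac n2-1\right)}{n^2+2}<\frac14 .$$
So the bound for one labeling is larger than $e^{-1/4}$, while the number of vectors of labels on $S$ can be as large as $n^{n/2}$. The union bound is hopeless.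

## A logarithmic side against all labelings

The failed computation shows what to change. Two quantities compete:

- the gain for one labeling, with exponent about $\dfrac{m^2}{2kn}$, which is about $\dfrac n{2k}$ when $m$ is close to $n$;
- the number of label vectors on $S$, at most $n^k=e^{k\ln n}$.

Only the labels on $S$ matter for the weights on $T$, so the labels on $T$ cost nothing. Taking $k$ small helps twice: the gain $n/(2k)$ grows and the cost $k\ln n$ shrinks. The only pressure from below on $k$ is that $T$ must have no twins. Two random subsets of $S$ coincide with probability $2^{-k}$, and there are fewer than $n^2$ pairs, so $k\approx 3\log_2 n$ is enough. Then the gain is of order $n/\ln n$ and the cost is of order $(\ln n)^2$, so for large $n$ the gain wins easily.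

The order of the quantifiers matters. For each fixed vector of labels on $S$, almost every graph has a collision. The exceptional probability is so small that, after summing over all vectors, one graph has a collision for every vector simultaneously.

## The birthday bound for arbitrary distributions

The sums on $T$ are not uniformly distributed, so we need a birthday bound for any distribution.

**Lemma 2.** Let $Y_1,\dots,Y_m$ be i.i.d. with values in a set of $N$ elements. Then
$$\Pr(Y_1,\dots,Y_m\text{ pairwise distinct})\le\exp\Big(-\frac{m(m-1)}{2N}\Big).$$

*Example.* For $N=365$ and $m=23$ the exponent is $506/730>0.69315>\ln 2$. So the probability of no coincidence is below $\frac12$, whatever the distribution.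

*Proof.* If $m>N$ the probability is $0$. Let $m\le N$, and let $p_1,\dots,p_N$ be the point probabilities.

**Step 1: an exact formula.** Choosing the set of $m$ values and then their order, we see that the probability equals $m!\,e_m(p_1,\dots,p_N)$, where
$$e_m(p)=\sum_{i_1<\dots<i_m}p_{i_1}\cdots p_{i_m}$$
is the elementary symmetric polynomial.

**Step 2: the uniform distribution is the worst case.** We show $e_m(p)\le\binom Nm N^{-m}$. This is a case of Maclaurin's inequality, and a short averaging argument proves it. The function $e_m$ is continuous on the compact set of probability vectors, so the set of its maximizers is nonempty and compact. Among the maximizers choose $p$ with $\sum p_i^2$ minimal. Suppose two coordinates differ, say $p_1\ne p_2$. Sort the terms of $e_m$ by whether they contain $p_1$, $p_2$: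
$$e_m(p)=A+(p_1+p_2)B+p_1p_2\,C,$$
where $A,B,C\ge0$ depend only on $p_3,\dots,p_N$. Replace both $p_1$ and $p_2$ by $\frac{p_1+p_2}2$. The sum $p_1+p_2$ is unchanged and the product $p_1p_2$ increases, so $e_m$ does not decrease and we still have a maximizer. But $\sum p_i^2$ strictly decreases, a contradiction. So the chosen maximizer is $(\frac1N,\dots,\frac1N)$, where $e_m=\binom NmN^{-m}$.

**Step 3: the product.** Therefore the probability is at most
$$m!\binom NmN^{-m}=\prod_{i=0}^{m-1}\Big(1-\frac iN\Big)\le\exp\Big(-\sum_{i=0}^{m-1}\frac iN\Big)=\exp\Big(-\frac{m(m-1)}{2N}\Big),$$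
using $1-x\le e^{-x}$. $\blacksquare$

## Counterexamples of every order $n\ge2^{17}$

**Theorem 3.** For every $n\ge2^{17}$ there is a connected bipartite twin-free graph of order $n$ that is not distance antimagic. Hence Conjecture 3.1 is false.

*Proof.*

**Step 1: the random graph.** We fix the model. Put
$$L=\lceil\log_2n\rceil,\qquad k=3L,\qquad m=n-k,$$
and let $S=\{s_1,\dots,s_k\}$, $T=\{t_1,\dots,t_m\}$. Let $X_1,\dots,X_m$ be independent uniformly random subsets of $\{1,\dots,k\}$. Equivalently, each $i$ belongs to each $X_j$ with probability $\frac12$, all choices being independent. Let $G$ be the bipartite graph on $S\cup T$ in which $s_it_j$ is an edge if and only if $i\in X_j$. It has order $n$.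

**Step 2: the gain exceeds the cost.** The purpose of this step is the inequality
$$\frac{m(m-1)}{2(kn+1)}>k\ln n+\ln4. \tag{1}$$
If $n=2^{17}$ then $L=17$. Otherwise $L\ge18$ and $n>2^{L-1}$.

*Size of $k$.* If $n=2^{17}$ then $k/n=51/131072<1/2000$. If $L\ge18$ then $k/n<3L/2^{L-1}$. The right side decreases in $L$, since the ratio of consecutive terms is $\frac{L+1}{2L}<1$. So it is at most $54/131072<1/2000$. In all cases $k/n\le1/2000$.

*Left side of (1).* Hence $m\ge(1-\frac1{2000})n$. Since $1\le n/2000$, also $m-1\ge(1-\frac1{1000})n$. Since $kn\ge1000$, we have $kn+1\le1.001\,kn$. As $0.9995\cdot0.999/1.001>0.99$,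
$$\frac{m(m-1)}{2(kn+1)}\ge\frac{0.99\,n}{2k}=\frac{0.165\,n}{L}.$$

*Right side of (1).* Since $\ln n\le L\ln2$,
$$k\ln n+\ln4\le(3\ln2)L^2+\ln4<2.0795L^2+0.01L^2<2.09L^2,$$
because $\ln4<1.4<0.01\cdot17^2\le0.01L^2$.

*Comparison.* We claim $n>12.67L^3$. For $n=2^{17}$ we have $12.67\cdot17^3<62300<131072$. For $L\ge18$ we use $n>2^{L-1}$. The quotient $2^{L-1}/L^3$ increases for $L\ge4$, because then $(1+\frac1L)^3\le1.25^3<2$. At $L=18$ it exceeds $12.67$, since $12.67\cdot18^3<73900<2^{17}$. This proves the claim. Hence
$$\frac{0.165\,n}L>0.165\cdot12.67\,L^2>2.09L^2,$$
and (1) follows.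

**Step 3: some graph has a collision for every labeling.** Let $E_0$ be the event that there is a vector $a=(a_1,\dots,a_k)\in[n]^k$ for which the sums $\sum_{i\in X_j}a_i$, $1\le j\le m$, are pairwise distinct. This is the event to avoid. For fixed $a$ the sums are i.i.d., because the $X_j$ are, and they lie in $\{0,1,\dots,kn\}$, a set of $kn+1$ elements. By Lemma 2, the union bound over the $n^k$ vectors, and (1),
$$\Pr(E_0)\le n^k\exp\Big(-\frac{m(m-1)}{2(kn+1)}\Big)<n^k\cdot e^{-k\ln n-\ln4}=\frac14 .$$

**Step 4: the events that would create twins or disconnect the graph.** We bound three more bad events, using $2^{-k}=2^{-3L}\le n^{-3}$.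

- $E_1$: $X_i=X_j$ for some $i\ne j$. A given pair coincides with probability $2^{-k}$, so $\Pr(E_1)\le\binom m22^{-k}\le\frac{n^2}2n^{-3}=\frac1{2n}$.
- $E_2$: some $X_j=\emptyset$. Here $\Pr(E_2)\le m2^{-k}\le n^{-2}$.
- $E_3$: some two distinct vertices of $S$ have no common neighbor, or have the same neighborhood. Fix two vertices of $S$. A given $t_j$ is adjacent to both with probability $\frac14$, independently over $j$, so there is no common neighbor with probability $(3/4)^m$. A given $t_j$ is adjacent to both or to neither with probability $\frac12$, so the neighborhoods agree with probability $2^{-m}\le(3/4)^m$. As $k\le n$ and $m\ge n/2$,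
$$\Pr(E_3)\le\binom k2\big((3/4)^m+2^{-m}\big)\le k^2(3/4)^m\le n^2(3/4)^{n/2}<\frac14 .$$
For the last inequality, the logarithm $2\ln n-\frac n2\ln\frac43$ is decreasing for $n\ge14$, since $\frac12\ln\frac43>0.14$. At $n=2^{17}$ it is below $24-65536\cdot0.28$, which is far below $-\ln4$.

The four probabilities sum to less than $\frac14+\frac1{2n}+\frac1{n^2}+\frac14<1$. Fix an outcome in which none of $E_0,E_1,E_2,E_3$ occurs.

**Step 5: the graph is connected.** Any two vertices of $S$ have a common neighbor, because $E_3$ does not occur. Every vertex of $T$ has a neighbor in $S$, because $E_2$ does not occur. So $G$ is connected.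

**Step 6: the graph is twin-free.** The sets $N(t_j)$ are distinct because $E_1$ does not occur, and the sets $N(s_i)$ are distinct because $E_3$ does not occur. For $s\in S$ and $t\in T$ we have $N(s)\subseteq T$ and $N(t)\subseteq S$, and $N(s)\neq\emptyset$ because $s$ has a common neighbor with another vertex of $S$. So $N(s)\ne N(t)$.

**Step 7: no labeling works.** Let $f:V\to[n]$ be any bijection, and set $a_i=f(s_i)$. Then $w(t_j)=\sum_{i\in X_j}a_i$. As $E_0$ does not occur, these numbers are not pairwise distinct, so $w(t_j)=w(t_{j'})$ for some $j\ne j'$. Thus $f$ is not a distance antimagic labeling. $\blacksquare$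

Step 7 never uses that $f$ is a bijection: every map $f:V\to[n]$ gives two vertices of $T$ of equal weight.

## Variance instead of range: labels up to nearly $n^2$

How much larger than $n$ may the label range be before the construction fails? Suppose we allow labels from $[M]$ and repeat the proof. The sums lie in a range of $kM+1$ integers, so the gain has order $\frac{n^2}{kM}$ and the cost is $k\ln M$. This would let $M$ grow to order $\frac{n^2}{k^2\ln n}$. But a sum of $k$ independent terms of size at most $M$ is typically within order $M\sqrt k$ of its mean, not $Mk$. If we apply the birthday bound only to the sums that fall in this typical window, we save a factor $\sqrt k$. We use two textbook inequalities.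

- *Chebyshev.* If $Y$ has finite variance and $t>0$, then $\Pr(|Y-\mathbb EY|\ge t)\le \operatorname{Var}(Y)/t^2$.
- *Hoeffding.* If $B$ is a sum of $r$ independent variables with values in $\{0,1\}$ and $t\ge0$, then $\Pr(B\le\mathbb EB-t)\le e^{-2t^2/r}$.

**Theorem 4.** There is $n_0$ such that for all $n\ge n_0$ and all integers $k$ with $24\ln n\le k\le\dfrac n{64\ln n}$ there is a connected bipartite graph $G$ of order $n$ with

1. $|N(u)\triangle N(v)|\ge k/4$ for all distinct $u,v$;
2. $\mu(G)>M$ for every positive integer $M\le\dfrac{n^2}{768\,k^{3/2}\ln n}$. In fact no map $f:V\to[M]$, injective or not, has pairwise distinct weights.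

Property 1 implies that $G$ is twin-free, so $\mu(G)$ is defined.

*Proof.* We assume $n_0$ is so large that $\ln n\ge1$ and $n\ge8$, and we increase it once more in Step 5.

**Step 1: reduction to one $M$, and the model.** A map into a smaller set $[M']$ is also a map into $[M]$. So for property 2 it suffices to treat
$$M=\Big\lfloor\frac{n^2}{768\,k^{3/2}\ln n}\Big\rfloor .$$
If this is $0$, property 2 is empty and Steps 2 and 3 are not needed; so in those steps we assume $M\ge1$. Note that $M\le n^2$. Put $m=n-k$. Since $k\le n/64$, we have $m\ge n/2\ge4$. Let $S,T,X_1,\dots,X_m$ and $G$ be as in Step 1 of the proof of Theorem 3, with the present $k$ and $m$.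

**Step 2: for one label vector, distinct sums are very unlikely.** Fix $a\in[M]^k$ and let $Y_j=\sum_{i\in X_j}a_i$. The $Y_j$ are i.i.d. Each is a sum of $k$ independent terms, the $i$-th being $0$ or $a_i$ with probability $\frac12$ each, so
$$\operatorname{Var}(Y_j)=\frac14\sum_{i=1}^ka_i^2\le\frac{kM^2}4 .$$

*The window.* Let $I$ be the open interval of length $2M\sqrt k$ centered at the common mean of the $Y_j$. By Chebyshev with $t=M\sqrt k$, we have $\Pr(Y_j\notin I)\le\frac14$, so $\Pr(Y_j\in I)\ge\frac34$. The number $N$ of integers in $I$ satisfies $N\le2M\sqrt k+1\le3M\sqrt k$.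

*Many sums fall in the window.* Let $J=\{j:Y_j\in I\}$. Its size is a sum of $m$ independent indicators with mean at least $\frac34m$. If $|J|<\frac m2$, then $|J|$ is below its mean by more than $\frac m4$. By Hoeffding,
$$\Pr\big(|J|<m/2\big)\le e^{-2(m/4)^2/m}=e^{-m/8}.$$

*Birthday bound in the window.* Condition on $J=J_0$, where $\Pr(J=J_0)>0$. For integers $y_j\in I$ $(j\in J_0)$, independence gives
$$\Pr\big(Y_j=y_j\ (j\in J_0)\,\big|\,J=J_0\big)=\prod_{j\in J_0}\frac{\Pr(Y_j=y_j)}{\Pr(Y_j\in I)},$$
since the factors for $j\notin J_0$ cancel. So, conditionally, the variables $Y_j$ $(j\in J_0)$ are i.i.d. with values in the $N$-element set $I\cap\mathbb Z$. Let $|J_0|=r\ge m/2$. Since $r(r-1)\ge\frac m2(\frac m2-1)$ and $\frac m2-1\ge\frac m4$ (as $m\ge4$), Lemma 2 bounds the conditional probability that they are distinct by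
$$\exp\Big(-\frac{r(r-1)}{2N}\Big)\le\exp\Big(-\frac{\frac m2\left(\frac m2-1\right)}{6M\sqrt k}\Big)\le\exp\Big(-\frac{m^2}{48M\sqrt k}\Big).$$

*Both exponents are at least $4k\ln n$.* From $m\ge n/2$ and the choice of $M$, and from $k\le\frac n{64\ln n}$, respectively,
$$\frac{m^2}{48M\sqrt k}\ge\frac{n^2}{192M\sqrt k}\ge4k\ln n,\qquad \frac m8\ge\frac n{16}\ge4k\ln n .$$
Either $|J|<m/2$, or $|J|\ge m/2$ and the sums in the window are distinct, whenever all $Y_j$ are distinct. Hence
$$\Pr(Y_1,\dots,Y_m\text{ pairwise distinct})\le e^{-m/8}+\exp\Big(-\frac{m^2}{48M\sqrt k}\Big)\le2n^{-4k}.$$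

**Step 3: all label vectors at once.** There are $M^k\le n^{2k}$ vectors $a\in[M]^k$. By the union bound, with probability at least $1-2n^{-2k}$ every $a\in[M]^k$ produces two vertices of $T$ with equal weight.

**Step 4: separation and connectedness.** We bound the remaining failures. In the first three items the size in question is a sum of $r$ independent indicators of mean $\frac12$, and Hoeffding with $t=r/4$ shows that it is less than $r/4$ with probability at most $e^{-r/8}$.

- $|X_i\triangle X_j|<k/4$ for some $i\ne j$. With $r=k$ and $k\ge24\ln n$ this has probability at most $\frac{n^2}2e^{-k/8}\le\frac{n^2}{2}n^{-3}=\frac1{2n}$.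
- $|N(s)\triangle N(s')|<m/4$ for some distinct $s,s'\in S$. With $r=m$ the probability is at most $\frac{k^2}2e^{-m/8}\le n^2e^{-n/16}$.
- $|N(s)|<m/4$ for some $s\in S$. With $r=m$ the probability is at most $ke^{-m/8}\le ne^{-n/16}$.
- Two vertices of $S$ have no common neighbor: probability at most $k^2(3/4)^m\le n^2(3/4)^{n/2}$, as in Theorem 3.
- Some $X_j$ is empty: probability at most $m2^{-k}\le n\cdot2^{-24\ln n}=n\cdot n^{-24\ln2}\le\frac1n$.

**Step 5: choosing the graph.** The failure probability in Step 3 is at most $2n^{-2k}\le2/n$. So all the bounds in Steps 3 and 4 are at most functions of $n$ alone that tend to $0$. Hence for $n\ge n_0$, with $n_0$ independent of $k$, their sum is less than $1$, and some outcome avoids all failures. Fix it.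

*Property 2.* Let $f:V\to[M]$ be any map and $a_i=f(s_i)$. Then $a\in[M]^k$ and $w(t_j)=\sum_{i\in X_j}a_i$, so two vertices of $T$ have equal weight.

*Connectedness.* Any two vertices of $S$ have a common neighbor, and every vertex of $T$ has a neighbor in $S$.

*Property 1.* Two vertices $t_i,t_j$ have $|N(t_i)\triangle N(t_j)|=|X_i\triangle X_j|\ge k/4$. Two vertices $s,s'\in S$ have $|N(s)\triangle N(s')|\ge m/4$. For $s\in S$, $t\in T$ the neighborhoods are disjoint, so $|N(s)\triangle N(t)|=|N(s)|+|N(t)|\ge m/4$. Finally $m/4\ge n/8\ge k/4$, since $k\le n/2$. $\blacksquare$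

The two ends of the range of $k$ come from identifiable places. The lower end $24\ln n$ is what separates all pairs in $T$ by $k/4$. The upper end $\frac n{64\ln n}$ is what makes the error $e^{-m/8}$, for too few sums in the window, small enough for the union bound.

## The exponent $2$ and the separation $(n/\ln n)^{2/3}$

The parameter $k$ can be used at either end. A small $k$ gives the largest label range. A large $k$ gives well-separated neighborhoods.

**Corollary 5.** For all sufficiently large $n$,
$$\frac{n^2}{96000\,(\ln n)^{5/2}}-1<\mu(n)\le\frac{n(n+1)}2 .$$
In particular $\mu(n)=n^{2-o(1)}$. For every fixed $\varepsilon>0$, for all sufficiently large $n$, distinct neighborhoods do not guarantee distinct weights even when labels may be chosen from $\{1,\dots,\lfloor n^{2-\varepsilon}\rfloor\}$, while labels from $\{1,\dots,\frac{n(n+1)}2\}$ always suffice. The exponent $2$ is therefore sharp.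

*Proof.* The upper bound is Theorem 1. For the lower bound take $k=\lceil24\ln n\rceil$. For large $n$ this satisfies $k\le\frac n{64\ln n}$ and $k\le24\ln n+1\le25\ln n$, so
$$768\,k^{3/2}\ln n\le768\cdot125\,(\ln n)^{5/2}=96000(\ln n)^{5/2}.$$
Let $M=\lfloor n^2/(768k^{3/2}\ln n)\rfloor$, which is at least $1$ for large $n$. The graph $G$ of Theorem 4 has
$$\mu(n)\ge\mu(G)>M>\frac{n^2}{768\,k^{3/2}\ln n}-1\ge\frac{n^2}{96000(\ln n)^{5/2}}-1 .$$
Powers of $\ln n$ are $n^{o(1)}$, so $\mu(n)=n^{2-o(1)}$. For fixed $\varepsilon>0$ and large $n$ we have $n^{2-\varepsilon}\le\frac{n^2}{96000(\ln n)^{5/2}}\le\frac{n^2}{768k^{3/2}\ln n}$. So by property 2 no map of the vertices of $G$ into $\{1,\dots,\lfloor n^{2-\varepsilon}\rfloor\}$ has pairwise distinct weights. The last claim about labels up to $\frac{n(n+1)}2$ is Theorem 1 again. $\blacksquare$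

One might hope to save the conjecture by asking that neighborhoods differ in many vertices, not just in one. A separation of order $(n/\ln n)^{2/3}$ is not enough.

**Corollary 6.** There is $c>0$ such that for all sufficiently large $n$ there is a connected bipartite graph of order $n$ with $|N(u)\triangle N(v)|\ge c\,(n/\ln n)^{2/3}$ for all distinct $u,v$ which is not distance antimagic.

*Proof.* Let $y=\big(\frac n{768\ln n}\big)^{2/3}$ and $k=\lfloor y\rfloor$. For large $n$ we have $k\ge24\ln n$. Also, with $x=n/\ln n\ge1$, we have $768^{2/3}>64$, so $k\le\frac{x^{2/3}}{768^{2/3}}\le\frac x{64}=\frac n{64\ln n}$. So Theorem 4 applies. Since $k^{3/2}\le\frac n{768\ln n}$,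
$$\frac{n^2}{768\,k^{3/2}\ln n}\ge n,$$
and $M=n$ is admissible in property 2. Hence $\mu(G)>n$, and $G$ is not distance antimagic. By property 1, $|N(u)\triangle N(v)|\ge\frac k4$. As $\lfloor y\rfloor\ge\frac y2$ for $y\ge1$, this is at least $\frac y8=c\,(n/\ln n)^{2/3}$ with $c=\frac1{8\cdot768^{2/3}}$. $\blacksquare$

Two things are not settled by these arguments: the true power of $\ln n$ in $\mu(n)$, and the least order of a counterexample to Conjecture 3.1, about which we have shown only that every order $n\ge2^{17}$ admits one. The disproof in Theorem 3 depends on neither.
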